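
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Solvable pro-$p$ groups are Nottingham-small}


\begin{abstract}
Let $\mathcal N$ be the Nottingham group over $\mathbb F_p$ with its congruence
filtration. A subgroup is small if its upper box dimension is zero. We prove
that every solvable subgroup of $\mathcal N$ is small, which confirms a
conjecture posed in \cite{source}. The main result bounds the dimension of a
subgroup $G$ by $1/|A|$ whenever $A\le\mathcal N$ is a subgroup such that, for each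
$a\in A$, the degrees of the commutators $[g,a]$, $g\in G$, form a set of density
zero. The proof studies functions that are almost invariant under $A$; it works
for every prime $p$. We also show that the bound is attained for every finite
$A$, and that the class of pro-$p$ groups all of whose embeddings into
$\mathcal N$ are small is closed under extensions.
\end{abstract}

\section{The question and the main theorems}

Let $p$ be a prime. The \emph{Nottingham group} $\mathcal N=\mathcal N(\mathbb F_p)$
is the group of automorphisms of the ring $\mathbb F_p[[t]]$ that act trivially on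
$(t)/(t^2)$. Such an automorphism is determined by the image of $t$, a series
in $t+t^2\mathbb F_p[[t]]$. The group $\mathcal N$ is pro-$p$, and the subgroups
\[
\mathcal N_n=\{g\in\mathcal N : g(t)\equiv t \bmod t^{n+1}\mathbb F_p[[t]]\},
\qquad n\ge 1,
\]
form its congruence filtration, a basis of open neighborhoods of $1$. The
\emph{degree} of $g\ne1$ is the integer $n$ with
$g\in\mathcal N_n\setminus\mathcal N_{n+1}$; it records how late $g(t)$ first
differs from $t$. For a subgroup $G\le\mathcal N$ let $\operatorname{Ind}(G)$ be
the set of degrees of its nontrivial elements, and let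
\[
\dim G=\limsup_{n\to\infty}
\frac{\operatorname{card}\bigl(\operatorname{Ind}(G)\cap\{1,\dots,n\}\bigr)}{n}
\]
be its upper box dimension. This number measures the size of $G$ in the finite
quotients of $\mathcal N$. Indeed $\mathcal N_i$ is normal in $\mathcal N$, being
the kernel of the action on $\mathbb F_p[[t]]/(t^{i+1})$, and reading off the
coefficient of $t^{i+1}$ identifies $\mathcal N_i/\mathcal N_{i+1}$ with
$\mathbb F_p$. So $(G\cap\mathcal N_i)/(G\cap\mathcal N_{i+1})$ has order $p$ if
$i\in\operatorname{Ind}(G)$ and order $1$ otherwise. Hence
\begin{equation}\label{eq:index}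
\operatorname{card}\bigl(\operatorname{Ind}(G)\cap\{1,\dots,n\}\bigr)
=\log_p|G:G\cap\mathcal N_{n+1}| .
\end{equation}

A subgroup $G\le\mathcal N$ is \emph{small} if $\dim G=0$. A pro-$p$ group is
\emph{$\mathcal N$-small} if its image under every continuous injective
homomorphism into $\mathcal N$ is small.

Finite subgroups are small, and $\dim\mathcal N=1$, since $t+t^{n+1}$ has degree
$n$. Abelian subgroups are small as well: by a theorem of Wintenberger, if
$i_1<i_2<\cdots$ are the degrees occurring in an abelian subgroup, then
$i_{n+1}\equiv i_n\pmod{p^n}$, so $i_{n+1}\ge i_n+p^n$ and the degrees grow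
exponentially. It is also known that the centralizer of an infinite subgroup of
$\mathcal N$ is small and that, consequently, every nilpotent pro-$p$ group is
$\mathcal N$-small. One is led to the guess that every solvable pro-$p$ group is
$\mathcal N$-small; this is the conjecture posed in \cite{source}. We prove it,
without using the facts just quoted.

The obvious induction meets an obstacle. If $G\le\mathcal N$ has an infinite
abelian normal subgroup $A$, then $A$ and $C_G(A)$ are small, but $G/A$ and
$G/C_G(A)$ are not given as subgroups of $\mathcal N$, so an induction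
hypothesis about subgroups of $\mathcal N$ says nothing about them. Instead one
wants to bound $G$ from the way it moves $A$ alone. For $a\in A$ the commutators
$[g,a]=gag^{-1}a^{-1}$, $g\in G$, lie in the small group $A$, hence have few
degrees. The main theorem says that this is enough.

Call a set of positive integers \emph{null} if it has density $0$. Put
$1/|A|=0$ if $A$ is infinite. Subgroups of $\mathcal N$ are not assumed closed.

\begin{theorem}\label{thm:main}
Let $G,A\le\mathcal N$ be subgroups such that for every $a\in A$ the set
\[
D_a=\{\deg[g,a] : g\in G,\ [g,a]\ne1\}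
\]
is null. Then $\dim G\le 1/|A|$. In particular, $G$ is small if $A$ is infinite.
\end{theorem}

\begin{theorem}\label{thm:solvable}
Every solvable subgroup of $\mathcal N$ is small. Hence every solvable pro-$p$
group is $\mathcal N$-small.
\end{theorem}

\begin{proof}[Proof of Theorem \ref{thm:solvable} from Theorem \ref{thm:main}]
Let $G\le\mathcal N$ be solvable. If $G$ is finite, so is $\operatorname{Ind}(G)$,
and $G$ is small. Suppose that $G$ is infinite and let $H$ be the \emph{last
infinite} term of its derived series. (The last nontrivial term might be finite,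
and then Theorem \ref{thm:main} would not give $0$.) Then $H\trianglelefteq G$ and
$[H,H]$ is finite.

First, $H$ is small: apply Theorem \ref{thm:main} to the pair $(G,A)=(H,H)$. For
$a\in H$ all commutators $[g,a]$ lie in the finite set $[H,H]$, so $D_a$ is finite.

Next, $G$ is small: apply Theorem \ref{thm:main} to the pair $(G,H)$. For
$a\in H$ and $g\in G$ we have $[g,a]\in H$, so
$D_a\subseteq\operatorname{Ind}(H)$, which is null by the first step. As $H$ is
infinite, $\dim G=0$.
\end{proof}

The hypothesis on $D_a$ cannot be dropped: for $G=\mathcal N$ and any $A\ne1$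
the conclusion $\dim G\le1/|A|$ is false. The bound itself cannot be improved
for finite $A$, as Theorem \ref{thm:finite} shows.

\medskip
\noindent\textbf{The idea.}
Suppose first that $g=t+u$, of large degree $n$, commutes with every $s\in A$. To
first order, $g$ is the vector field $u\,\partial_t$, and commuting with $s$ means
that this vector field is $s$-invariant up to higher order terms:
$u\circ s\approx s'u$. In one variable the quotient of two invariant vector fields
is an \emph{invariant function}. So any two large degrees that occur differ by
the valuation of a function that is almost invariant under $A$. Now let $f$ be an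
exactly $A$-invariant series with valuation $v(f)>0$. It takes the value $f(t)$ at
all the points $a(t)$, $a\in A$, which forces $v(f)\ge|A|$; for infinite $A$ there is
no such $f$. The valuations of functions that are invariant to a given finite
precision under a given finite subset of $A$ form a subgroup of $\mathbb Z$. A
compactness argument shows that, when the precision and the finite subset are
large enough, the generator of this subgroup is at least $|A|$ if $A$ is finite,
and exceeds any given bound if $A$ is infinite. Hence all sufficiently large
degrees lie in one residue class modulo this generator. Finally, $g$ need not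
commute with the finitely many elements $s$ in question: it suffices that the
commutators $[g,s]$ have degree at least $n+c$ for a fixed $c$, and the hypothesis
on the sets $D_a$ says that this holds for most $n$.

Section \ref{sec:prelim} sets up the linearization and Section
\ref{sec:example} carries out the argument by hand for one element of order
$p$. Theorem \ref{thm:main} is proved in Sections \ref{sec:invariants} and
\ref{sec:proof}. Section \ref{sec:normal} draws consequences for normal
subgroups, Section \ref{sec:finite} treats finite normal subgroups exactly, and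
Section \ref{sec:extensions} treats extensions.

\section{Commutators to first order}\label{sec:prelim}

Let $O=\mathbb F_p[[t]]$ and $K=\mathbb F_p((t))$, and let $v$ be the $t$-adic
valuation. We view $\mathcal N$ as the group of series $g(t)\in t+t^2O$ under
composition, $(g\circ s)(t)=g(s(t))$. Sending an automorphism to the image of
$t$ is an anti-isomorphism onto this group. Followed by inversion, which preserves
degrees, it becomes an isomorphism that preserves degrees. So none of the notions
above is affected.

Each $g\in\mathcal N$ acts on $K$ by the field automorphism $f\mapsto f\circ g$.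
Since $g(t)/t\in1+tO$, this action preserves $v$ and leading coefficients, and it
is continuous. We have $\deg g=v(g(t)-t)-1$, and we put $\deg1=\infty$.

\begin{lemma}\label{lem:comm}
Let $g,s\in\mathcal N$.
\begin{enumerate}
\item[\textup{(a)}] $v(g\circ s-s\circ g)=\deg[g,s]+1$. Thus $[g,s]\in\mathcal N_k$
if and only if $g\circ s\equiv s\circ g\bmod t^{k+1}$.
\item[\textup{(b)}] If $g=t+u$ has degree $n<\infty$, then
$g\circ s-s\circ g\equiv u\circ s-s'u\bmod t^{2n+2}$. In particular
$\deg[g,s]\ge n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Put $w=[g,s]=t+z$ and $y=s\circ g$. Then $g\circ s=w\circ y=y+z\circ y$, so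
$v(g\circ s-s\circ g)=v(z\circ y)=v(z)=\deg w+1$.

(b) We have $g\circ s=s+u\circ s$. Since
$(t+u)^i-t^i-it^{i-1}u\in u^2O$ for each $i\ge1$ and $u^2O$ is closed,
$s\circ g=s(t+u)\in s+s'u+u^2O$, and $v(u^2)=2n+2$. This is the congruence.
As $u\circ s$ and $s'u$ have valuation at least $n+1$, so has
$g\circ s-s\circ g$; now use (a).
\end{proof}

\section{One element of order $p$}\label{sec:example}

Let $s(t)=t/(1-t)$. Its $k$-th iterate is $t/(1-kt)$, so $A=\langle s\rangle$ has
order $p$. Which degrees occur in the centralizer of $s$?

Let $g=t+u$ have degree $n$ and commute with $s$. By Lemma \ref{lem:comm}(b) and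
$2n+2\ge n+3$ we have $u\circ s\equiv s'u\bmod t^{n+3}$. Divide by $u$, which has
valuation $n+1$:
\[
\frac{u\circ s}{u}\equiv s'=\frac1{(1-t)^2}=\frac{t^2\circ s}{t^2}\pmod{t^2}.
\]
Hence $f=u/t^2$ satisfies $(f\circ s)/f\equiv1\bmod t^2$. Write
$f=t^k\varepsilon$ with $k=v(f)=n-1$ and $\varepsilon\in O^\times$. Since
$s(t)^i-t^i\in t^{i+1}O$ for every $i\ge1$, we have
$\varepsilon\circ s-\varepsilon\in t^2O$, so
\[
\frac{f\circ s}{f}\equiv\Bigl(\frac{s(t)}{t}\Bigr)^k=(1-t)^{-k}\equiv1+kt\pmod{t^2}.
\]
Therefore $p\mid k$, that is, $n\equiv1\pmod p$. We have shown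
$\dim C_{\mathcal N}(s)\le 1/p=1/|A|$.

Higher precision would not improve this. The function
\[
f_0=\prod_{k\in\mathbb F_p}\frac{t}{1-kt}=\frac{t^p}{1-t^{p-1}}
\]
is exactly $A$-invariant and has valuation $p$. So the valuations of functions
$f$ with $(f\circ s)/f\in1+t^cO$ form the group $p\mathbb Z$ for every $c\ge2$. To
obtain a smaller bound in this way one needs a larger group $A$, and it is the
number of its elements that matters.

Two features of this computation will recur. Only the first $c=2$ coefficients
of the quotient $(u\circ s)/u$ were used, so it was enough that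
$[g,s]\in\mathcal N_{n+2}$. And the reference vector field $t^2\partial_t$ was
available explicitly; in general we shall compare two solutions $u,u_1$ with
each other instead.

\section{Almost invariant functions}\label{sec:invariants}

For a finite set $S\subset\mathcal N$ and $c\ge1$ put
\[
E(S,c)=\Bigl\{v(f) : f\in K^\times,\ \frac{f\circ s}{f}\in1+t^cO
\text{ for all } s\in S\Bigr\}.
\]
The map $f\mapsto(f\circ s)/f$ is multiplicative, so $E(S,c)$ is a subgroup of
$\mathbb Z$. It is not zero: if $p^e\ge c$ and $f=t^{p^e}$, then
\[
\frac{f\circ s}{f}=\Bigl(\frac{s(t)}{t}\Bigr)^{p^e}\in1+t^{p^e}O .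
\]
Hence $E(S,c)=m(S,c)\mathbb Z$ with an integer $m(S,c)\ge1$. If $S\subseteq S'$ and
$c\le c'$, then $E(S',c')\subseteq E(S,c)$, so
\begin{equation}\label{eq:div}
m(S,c)\mid m(S',c').
\end{equation}

We must show that $m(S,c)$ becomes as large as $|A|$ when $S$ exhausts $A$ and
$c$ grows. For exactly invariant functions the bound comes from counting
zeros, by the Weierstrass preparation theorem: \emph{if $F\in O[[X]]$ and the
reduction of $F$ modulo $t$ is a series in $\mathbb F_p[[X]]$ of order
$m<\infty$, then $F$ is a unit of $O[[X]]$ times a monic polynomial of degree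
$m$ whose lower coefficients lie in $tO$.} A unit of $O[[X]]$ has no zero in
$tO$, since its constant term is a unit. So such an $F$ has at most $m$ zeros
in $tO$. The passage from approximate to exact invariance is by compactness;
divisibility \eqref{eq:div} keeps the valuation fixed along the way.

\begin{lemma}\label{lem:A}
Let $A\le\mathcal N$. Then $\sup m(S,c)\ge|A|$, where $S$ runs over the finite
subsets of $A$ and $c$ over the positive integers. In particular the supremum
is $\infty$ if $A$ is infinite.
\end{lemma}

\begin{proof}
We may assume that the supremum is finite. Let it be attained at $(S_0,c_0)$,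
with value $m_0$. If $S$ is finite with $S_0\subseteq S\subseteq A$ and $c\ge c_0$,
then $m_0\mid m(S,c)\le m_0$ by \eqref{eq:div}, so $m(S,c)=m_0$. For these
$(S,c)$ consider
\[
X(S,c)=\{f\in t^{m_0}O^\times : f\circ s-f\in t^{m_0+c}O\text{ for all }s\in S\}.
\]
This set is nonempty because $m_0\in E(S,c)$, and it is closed in the compact
space $t^{m_0}O^\times$ because $f\mapsto f\circ s-f$ is continuous. Moreover
\[
X(S,c)\cap X(S',c')\supseteq X\bigl(S\cup S',\max(c,c')\bigr),
\]
so any finitely many of these sets have a common point. By compactness there
is an $f$ in all of them. Thus $v(f)=m_0$ and $f\circ s=f$ for all $s\in A$.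

Consider $F(X)=f(X)-f(t)\in O[[X]]$. Since $m_0\ge1$, we have $f(t)\in tO$, so the
reduction of $F$ modulo $t$ is $f(X)$, of order $m_0$, and $F$ has at most $m_0$
zeros in $tO$. The series $s(t)$, $s\in A$, are pairwise distinct elements of
$tO$, and $F(s(t))=(f\circ s)(t)-f(t)=0$. Hence $|A|\le m_0$.
\end{proof}

\begin{remark}
If $A$ is finite, the supremum equals $|A|$: the function $\prod_{a\in A}a(t)$ is
exactly $A$-invariant of valuation $|A|$, so $m(S,c)$ divides $|A|$ for all
$S\subseteq A$ and all $c$.
\end{remark}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}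

The next lemma is the general form of the computation in Section
\ref{sec:example}.

\begin{lemma}\label{lem:B}
Let $S\subset\mathcal N$ be finite and $c\ge1$. The integers $n\ge c$ for which
there is a $g\in\mathcal N$ of degree $n$ with $[g,s]\in\mathcal N_{n+c}$ for all
$s\in S$ lie in a single residue class modulo $m(S,c)$.
\end{lemma}

\begin{proof}
Let $g=t+u$ be such an element, so $v(u)=n+1$. By Lemma \ref{lem:comm}(a),
$g\circ s\equiv s\circ g\bmod t^{n+c+1}$. Since $n\ge c$ we have
$2n+2\ge n+c+1$, and Lemma \ref{lem:comm}(b) gives
$u\circ s\equiv s'u\bmod t^{n+c+1}$. Dividing by $u$, and using that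
$s'\in1+tO$ is a unit, we get
\[
\frac{u\circ s}{u}\in s'\cdot(1+t^cO)\qquad\text{for all }s\in S.
\]
If $n_1$ is another such degree, with corresponding $u_1$, the factor $s'$
cancels in the quotient: $f=u/u_1$ satisfies $(f\circ s)/f\in1+t^cO$ for all
$s\in S$. So $n-n_1=v(f)\in E(S,c)=m(S,c)\mathbb Z$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Fix a finite $S\subseteq A$ and $c\ge1$, and put $m=m(S,c)$. Let
$k\in\operatorname{Ind}(G)$ with $k\ge c$, and choose $g\in G$ of degree $k$. By
Lemma \ref{lem:comm}(b), $\deg[g,s]\ge k$ for all $s\in S$. There are two cases.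
\begin{itemize}
\item If $[g,s]\in\mathcal N_{k+c}$ for all $s\in S$, then by Lemma \ref{lem:B} the
integer $k$ lies in a residue class modulo $m$ that depends only on $(S,c)$.
\item Otherwise some $s\in S$ has $k\le\deg[g,s]<k+c$. Then $i=\deg[g,s]$ belongs
to $D_s$, and $k\in\{i-c+1,\dots,i\}$.
\end{itemize}
For $k\le n$ the integer $i$ in the second case is less than $n+c$, and each
$i\in D_s$ accounts for at most $c$ values of $k$. Hence
\[
\operatorname{card}\bigl(\operatorname{Ind}(G)\cap\{1,\dots,n\}\bigr)
\le c+\Bigl(\frac nm+1\Bigr)
+c\sum_{s\in S}\operatorname{card}\bigl(D_s\cap\{1,\dots,n+c\}\bigr),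
\]
where the first term accounts for $k<c$. Here $S$, $c$ and $m$ are fixed and each
$D_s$ is null. This is the only place where the hypothesis on the $D_a$ is
used. Dividing by $n$ and letting $n\to\infty$ we obtain
$\dim G\le1/m(S,c)$. This holds for all finite $S\subseteq A$ and all $c\ge1$, so
Lemma \ref{lem:A} gives $\dim G\le1/|A|$.
\end{proof}

The order of the limits matters: first $n\to\infty$ with $(S,c)$ fixed, and only
then does $(S,c)$ vary. No uniformity in $a$ is needed in the hypothesis.

\section{Normal subgroups}\label{sec:normal}

For a group $G$ let $FC(G)$ be the set of elements with finite $G$-conjugacy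
class. The class of $ab$ is contained in the product of the classes of $a$ and
$b$, and the class of $a^{-1}$ consists of the inverses of the class of $a$. So
$FC(G)$ is a normal subgroup. A group is \emph{hyperabelian} if each of
its nontrivial quotients has a nontrivial abelian normal subgroup; solvable
groups are hyperabelian.

\begin{theorem}\label{thm:normal}
Let $G\le\mathcal N$.
\begin{enumerate}
\item[\textup{(1)}] If $A\trianglelefteq G$ is small, then $\dim G\le1/|A|$. In
particular, the normalizer in $\mathcal N$ of an infinite small subgroup is
small. If $G$ has an infinite small subnormal subgroup, then $G$ is small.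
\item[\textup{(2)}] If $FC(G)$ is infinite, then $G$ is small. In all cases
$\dim G\le1/|FC(G)|$.
\item[\textup{(3)}] If $\delta=\dim G>0$, then every small normal subgroup of $G$ is
finite of order at most $1/\delta$. There is a largest small normal subgroup
$R$. It equals $FC(G)$, and it contains $C_G(B)$ for every infinite normal
subgroup $B$ of $G$.
\item[\textup{(4)}] If $G$ is hyperabelian, then $G$ is small.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) For $a\in A$ all $[g,a]$ lie in $A$, so $D_a\subseteq\operatorname{Ind}(A)$ is
null and Theorem \ref{thm:main} applies. An infinite small subgroup is normal in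
its normalizer. For a subnormal chain
$A=A_0\trianglelefteq A_1\trianglelefteq\cdots\trianglelefteq A_r=G$ with $A$ infinite
and small, it follows inductively that each $A_i$ is infinite and small.

(2) Let $A=FC(G)$. For $a\in A$ the set $\{[g,a]:g\in G\}=\{(gag^{-1})a^{-1}:g\in G\}$ is
finite, so $D_a$ is finite and Theorem \ref{thm:main} applies.

(3) By (1), a small normal subgroup $A$ satisfies $\delta\le1/|A|$, so
$|A|\le1/\delta$. Let $R$ be a small normal subgroup of maximal order. If $R_1$ is
another small normal subgroup, then $RR_1$ is a finite, hence small, normal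
subgroup containing $R$; so $RR_1=R$ and $R_1\le R$. Thus $R$ is the largest one.
Elements of the finite normal subgroup $R$ have finite conjugacy classes, so
$R\le FC(G)$. Conversely $|FC(G)|\le1/\delta$ by (2), so $FC(G)$ is finite and
normal, and $FC(G)\le R$. Finally let $B\trianglelefteq G$ be infinite. Then
$C_G(B)$ is normal in $G$. In Theorem \ref{thm:main} for the pair $(C_G(B),B)$ all
sets $D_b$ are empty, so $C_G(B)$ is small and $C_G(B)\le R$.

(4) Suppose $\dim G>0$, and let $R$ be the finite group of (3). Since $G$ is
infinite, $G/R\ne1$, so there is $B\trianglelefteq G$ with $B>R$ and $B/R$ abelian.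
If $B$ is finite, it is small. If $B$ is infinite, then $[B,B]\le R$ is finite,
so every conjugacy class of $B$ is finite, $FC(B)=B$, and $B$ is small by (2)
applied to $B$. In both cases $B$ is a small normal subgroup larger than $R$, a
contradiction.
\end{proof}

\section{Finite normal subgroups}\label{sec:finite}

Theorem \ref{thm:main} gives dimension $0$ only for infinite $A$. For finite $A$ we
now show that $1/|A|$ is the exact value for the normalizer and the centralizer
of $A$. The tool is the fixed field $K^A$: the normalizer of $A$ acts on it,
and for all sufficiently large degrees the degree on $K$ and the degree on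
$K^A$ determine each other.

\begin{theorem}\label{thm:finite}
Let $A\le\mathcal N$ be finite and $m=|A|$.
\begin{enumerate}
\item[\textup{(1)}] If $A\trianglelefteq G\le\mathcal N$, then $G/A$ acts faithfully on
$K^A\cong\mathbb F_p((x))$ as a subgroup $\overline G$ of the Nottingham group of
$K^A$, and $\dim G=\frac1m\dim\overline G$.
\item[\textup{(2)}] $\dim N_{\mathcal N}(A)=\dim C_{\mathcal N}(A)=1/|A|$, and both upper
limits are limits.
\end{enumerate}
\end{theorem}

Here the Nottingham group of $\mathbb F_p((x))$ is $\mathcal N$ with $x$ in place of
$t$, and $\dim\overline G$ is taken with respect to its congruence filtration.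

Thus the bound in Theorem \ref{thm:main} is attained for every finite $A$ by the
pair $(C_{\mathcal N}(A),A)$, for which the sets $D_a$ are empty, and the bound in
Theorem \ref{thm:normal}(1) by $A\trianglelefteq N_{\mathcal N}(A)$.

\begin{proof}
\emph{The fixed field.} Put $f=\prod_{a\in A}a(t)$. For $b\in A$ we have
$f\circ b=\prod_a(a\circ b)(t)=f$, and $v(f)=m$. So $\mathbb F_p((f))\subseteq K^A$.
Since $v(f)=m$, the elements $1,t,\dots,t^{m-1}$ form a basis of $K$ over
$\mathbb F_p((f))$, so $[K:\mathbb F_p((f))]=m$. By Artin's theorem $K/K^A$ is Galois
with group $A$, so $[K:K^A]=m$ as well. Hence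
\[
K^A=\mathbb F_p((f))=:E .
\]
If $g\in\mathcal N$ satisfies $f\circ g=f$, then $g$ acts trivially on $E$ by
continuity, so $g\in\operatorname{Aut}(K/E)=A$. Thus
\begin{equation}\label{eq:kernel}
f\circ g=f\iff g\in A\qquad(g\in\mathcal N).
\end{equation}

\emph{The derivative of $f$ is nonzero.} If $f'=0$, then $f\in\mathbb F_p[[t^p]]$, so
$f=w^p$ with $w\in K$. Since $v(w)=m/p\notin m\mathbb Z=v(E^\times)$, we have
$w\notin E$, while $w^p\in E$. So $w$ is purely inseparable over $E$, contrary to the
separability of $K/E$. Put $d=v(f')<\infty$.

\emph{The action on $E$.} Let $g\in N_{\mathcal N}(A)$. For $a\in A$,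
\[
f\circ g\circ a=f\circ(gag^{-1})\circ g=f\circ g,
\]
so $f\circ g\in E$. It has valuation $m$, and $(f\circ g)/f\in1+tO$, so
$f\circ g=h_g(f)$ for a unique series $h_g(x)\in x+x^2\mathbb F_p[[x]]$, an element of
the Nottingham group in the variable $x=f$. From
\[
f\circ g_1\circ g_2=h_{g_1}(f)\circ g_2=h_{g_1}(f\circ g_2)=h_{g_1}(h_{g_2}(f))
\]
we see that $\rho:g\mapsto h_g$ is a homomorphism on $N_{\mathcal N}(A)$; by
\eqref{eq:kernel} its kernel is $A$. For $A\trianglelefteq G$ let
$\overline G=\rho(G)\cong G/A$.

To compare degrees, write
\begin{equation}\label{eq:taylor}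
f(t+U)=f(t)+f'(t)U+U^2R(t,U),\qquad R\in\mathbb F_p[[t,U]].
\end{equation}

\emph{Step 1: from $g$ to $h_g$. If $g\in N_{\mathcal N}(A)$ has finite degree
$n>d$, then}
\begin{equation}\label{eq:degrees}
m(\deg h_g+1)=n+1+d .
\end{equation}
Let $g=t+u$ with $v(u)=n+1$. In \eqref{eq:taylor} with $U=u$ the linear term has
valuation $d+n+1$ and the last term at least $2n+2>d+n+1$. So
$v(f\circ g-f)=d+n+1$. On the other hand $f\circ g-f=h_g(f)-f$ has valuation
$m(\deg h_g+1)$.

\emph{Step 2: lifting. Let $h\in x+x^2\mathbb F_p[[x]]$ have finite degree $j$ with
$m(j+1)\ge2d+2$. Then there is $g_0\in\mathcal N$ with $f\circ g_0=h(f)$ and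
$\deg g_0=m(j+1)-d-1$.} We have to solve $f(t+U)=h(f)$ for $U$. The linear
coefficient $f'$ need not be a unit, so we rescale as in Hensel's lemma:
substitute $U=f'tW$ in \eqref{eq:taylor} and divide by $f'^2t$. With
\[
b=\frac{h(f)-f}{f'^2t},\qquad v(b)=m(j+1)-2d-1\ge1,
\]
the equation becomes
\[
W=b-tW^2R(t,f'tW).
\]
For $W\in O$ the right-hand side lies in $O$. The expression $W^2R(t,f'tW)$ is a
power series in $W$ with coefficients in $O$ tending to $0$, and $W_1-W_2$ divides
$W_1^k-W_2^k$; hence for $W_1,W_2\in O$ the right-hand sides differ by an
element of $t(W_1-W_2)O$. So the right-hand side is a contraction of the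
complete space $O$ and has a fixed point $W$. As $b\ne0$, also $W\ne0$. Since
$v(tW^2R)\ge1+2v(W)>v(W)$, we get $v(W)=v(b)$. Therefore
\[
v(U)=d+1+v(b)=m(j+1)-d\ge d+2\ge2,
\]
and $g_0=t+U$ has the required properties.

\emph{Step 3: lifts stay in $G$. Suppose $A\trianglelefteq G$, and let $h=h_g$ with
$g\in G$ be as in Step 2. Then $g_0\in G$.} Indeed $f\circ g_0=h(f)=f\circ g$, so
$f\circ(g_0g^{-1})=f$ and $g_0\in Ag\subseteq G$ by \eqref{eq:kernel}.

\emph{Proof of} (1). We claim that for all $n>d$
\begin{equation}\label{eq:equiv}
n\in\operatorname{Ind}(G)\iff m\mid n+1+d\ \text{ and }\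
\frac{n+1+d}{m}-1\in\operatorname{Ind}(\overline G).
\end{equation}
The implication from left to right is Step 1. Conversely, let
$j=(n+1+d)/m-1$ be the degree of $h_g$ for some $g\in G$. Then
$m(j+1)=n+1+d\ge2d+2$, so Steps 2 and 3 give $g_0\in G$ of degree
$m(j+1)-d-1=n$. By \eqref{eq:equiv}, with $N=\lfloor(n+1+d)/m\rfloor-1$, the
numbers $\operatorname{card}(\operatorname{Ind}(G)\cap\{1,\dots,n\})$ and
$\operatorname{card}(\operatorname{Ind}(\overline G)\cap\{1,\dots,N\})$ differ by a
bounded amount. As $n\to\infty$, $N$ runs through all large integers and
$N/n\to1/m$. Hence $\dim G=\frac1m\dim\overline G$.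

\emph{Proof of} (2). Let $G=N_{\mathcal N}(A)$. For any $h$ as in Step 2, with lift
$g_0$, and any $a\in A$,
\[
f\circ g_0\circ a\circ g_0^{-1}=h(f)\circ a\circ g_0^{-1}=h(f)\circ g_0^{-1}
=f\circ g_0\circ g_0^{-1}=f,
\]
so $g_0ag_0^{-1}\in A$ by \eqref{eq:kernel}. As $A$ is finite,
$g_0\in N_{\mathcal N}(A)$, and $h=\rho(g_0)$. Hence $\overline G$ contains all $h$ of
sufficiently large degree, and by \eqref{eq:equiv} $\operatorname{Ind}(G)$ agrees, up
to finitely many elements, with the set of positive integers
$n\equiv-1-d\pmod m$. So $\dim G=1/m$ and the upper limit is a limit.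

The group $C=C_{\mathcal N}(A)$ has finite index $q$ in $G$, because $G/C$ embeds
in $\operatorname{Aut}(A)$. For every $n$ the group $C/(C\cap\mathcal N_{n+1})$ embeds
in $G/(G\cap\mathcal N_{n+1})$ with index at most $q$. By \eqref{eq:index} the counting
functions of $\operatorname{Ind}(C)$ and $\operatorname{Ind}(G)$ differ by at most
$\log_pq$, so the limit is the same.
\end{proof}

For $A=\langle t/(1-t)\rangle$ as in Section \ref{sec:example} we have
$f=t^p/(1-t^{p-1})$ and $f'=-t^{2p-2}/(1-t^{p-1})^2$, so $d=2p-2$. The residue class
$n\equiv-1-d\pmod p$ is the class $n\equiv1\pmod p$ found there.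

\section{Extensions}\label{sec:extensions}

\begin{theorem}\label{thm:ext}
Let $G$ be a pro-$p$ group and $A$ a closed normal subgroup.
\begin{enumerate}
\item[\textup{(1)}] If $A$ is infinite and $\mathcal N$-small, then $G$ is
$\mathcal N$-small, with no condition on $G/A$.
\item[\textup{(2)}] If $A$ is finite and $G/A$ is $\mathcal N$-small, then $G$ is
$\mathcal N$-small.
\end{enumerate}
In particular, the class of $\mathcal N$-small pro-$p$ groups is closed under
extensions. Any pro-$p$ group with an infinite subnormal solvable subgroup is
$\mathcal N$-small.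
\end{theorem}

\begin{proof}
Let $\varphi:G\to\mathcal N$ be a continuous injective homomorphism; if there is none,
there is nothing to prove.

(1) The restriction of $\varphi$ to $A$ is an embedding, so $\varphi(A)$ is an infinite
small normal subgroup of $\varphi(G)$. By Theorem \ref{thm:normal}(1),
$\varphi(G)$ is small.

(2) Apply Theorem \ref{thm:finite} to $\varphi(A)\trianglelefteq\varphi(G)$. The
homomorphism $\rho$ of its proof has kernel $\varphi(A)$ on $\varphi(G)$, so
$\rho\circ\varphi$ induces an injective homomorphism from $G/A$ into the Nottingham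
group of $\mathbb F_p((x))$. By \eqref{eq:degrees}, $\rho$ maps elements of large
degree to elements of large degree, so it is continuous, and so is the induced
map on $G/A$ with its quotient topology. As $G/A$ is $\mathcal N$-small, the image
$\overline{\varphi(G)}$ in the sense of Theorem \ref{thm:finite} is small, and
$\dim\varphi(G)=\frac1{|A|}\dim\overline{\varphi(G)}=0$.

If $A$ and $G/A$ are both $\mathcal N$-small, then (1) applies when $A$ is infinite
and (2) when $A$ is finite; this is closure under extensions. Finally, let
$B\le G$ be an infinite subnormal solvable subgroup. Then $\varphi(B)$ is small by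
Theorem \ref{thm:solvable}, it is infinite and subnormal in $\varphi(G)$, and
$\varphi(G)$ is small by Theorem \ref{thm:normal}(1).
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On Subgroups Of The Nottingham Group Of Positive Hausdorff Dimension},
\texttt{http://people.virginia.edu/\textasciitilde mve2x/Research/dimzero.pdf}.
\end{thebibliography}

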